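\title{Absolutely indecomposable abelian groups and the first $\omega$-Erd\H{o}s cardinal}

\begin{abstract}
An abelian group is absolutely indecomposable if it is indecomposable in every generic extension of the universe. We prove that an infinite cardinal $\lambda$ is the cardinality of an absolutely indecomposable abelian group if and only if $\lambda\not\to(\omega)^{<\omega}_2$. So if the first $\omega$-Erd\H{o}s cardinal $\kappa(\omega)$ exists, then every absolutely indecomposable abelian group has cardinality less than $\kappa(\omega)$, and every infinite cardinal below $\kappa(\omega)$ occurs. For the upper bound, an alternating sum of the shifts of a sequence of indiscernibles gives an idempotent endomorphism of a small subgroup, and forcing with finite approximations gives one of the whole group. The same bound holds for modules with distinguished submodules.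
\end{abstract}

\section{Introduction}

\subsection{The problem}

An abelian group $G$ is \emph{indecomposable} if $G\neq0$ and $G$ is not the direct sum of two nonzero subgroups. If $G=G'\oplus G''$, then the projection onto $G''$ is an idempotent endomorphism. Conversely, an idempotent endomorphism $E$ gives $G=\ker E\oplus\operatorname{im}E$, because $x=(x-Ex)+Ex$. So a nonzero group is indecomposable exactly when $0$ and $\mathrm{id}$ are its only idempotent endomorphisms.

This property quantifies over all maps $G\to G$, so it depends on the universe of sets in which it is evaluated. A decomposition survives when the universe is enlarged, but indecomposability may be lost. A structure has a property \emph{absolutely} if it has the property in every generic extension of the universe $V$; throughout, this means extension by set forcing. Thus $G$ is \emph{absolutely indecomposable} if it is indecomposable and remains so in every generic extension.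

Two examples show what this measures. A nonzero subgroup of $\mathbb Q$ is absolutely indecomposable, since in any universe two nonzero subgroups of $\mathbb Q$ have nonzero intersection. At the other extreme, let $G$ be an uncountable group all of whose countable subgroups are free. Every finite subset of $G$ lies in a finitely generated pure subgroup, namely its pure closure, which is countable, hence free, and of finite rank. This remains true in a generic extension in which $G$ is countable, and there Pontryagin's criterion (a countable torsion-free group is free if every finite subset lies in a finitely generated pure subgroup) makes $G$ free of infinite rank. So $G$ is not absolutely indecomposable, whatever its endomorphisms in $V$ may be. An absolutely indecomposable group has to obstruct idempotents in a way that does not rely on its being uncountable. How large can such a group be?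

The relevant threshold is a partition property. Write $[X]^n$ for the set of $n$-element subsets of $X$ and $[X]^{<\omega}$ for the set of finite subsets. An infinite set $H\subseteq X$ is \emph{homogeneous} for a coloring $f:[X]^{<\omega}\to2=\{0,1\}$ if, for each $n<\omega$, $f$ is constant on $[H]^n$; the constant may depend on $n$. We write $\kappa\to(\omega)^{<\omega}_2$ if every coloring $f:[\kappa]^{<\omega}\to2$ has an infinite homogeneous set. Ramsey's theorem finds in $\omega$ an infinite set that works for one given $n$, but for all $n$ at once $\omega$ is too small: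
\begin{equation}\label{eq:omega}
\omega\not\to(\omega)^{<\omega}_2 .
\end{equation}
Indeed, let $f(a)=1$ if and only if $a\ne\emptyset$ and $\min a<|a|$. If $H\subseteq\omega$ is infinite and $n>\min H$, then the $n$-element subsets of $H$ containing $\min H$ have color $1$, and those with minimum at least $n$ have color $0$. The least $\kappa$ with $\kappa\to(\omega)^{<\omega}_2$ is the \emph{first $\omega$-Erd\H{o}s cardinal} $\kappa(\omega)$. It is a large inaccessible cardinal, which need not exist. Restricting colorings shows that the property passes to larger cardinals, so an infinite $\lambda$ satisfies $\lambda\to(\omega)^{<\omega}_2$ if and only if $\kappa(\omega)$ exists and $\lambda\ge\kappa(\omega)$.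

As stated in \cite{AER}, there are absolute constructions for some other categories of modules, trees and graphs, and in these cases $\kappa(\omega)$ is a sharp upper bound for the cardinalities of the objects constructed. It is posed as an open problem in \cite{AER} whether the bound for absolutely indecomposable abelian groups can be larger. Precisely: \emph{does ZFC together with the existence of $\kappa(\omega)$ prove that every absolutely indecomposable abelian group has cardinality less than $\kappa(\omega)$, or is it consistent with this theory that some absolutely indecomposable abelian group has cardinality at least $\kappa(\omega)$?}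

\subsection{Results}

The first alternative holds, and the bound is sharp. All results are theorems of ZFC.

\begin{theorem}\label{thm:A}
Let $\kappa\to(\omega)^{<\omega}_2$ and let $G$ be an abelian group with $|G|\ge\kappa$. Then in some generic extension $G$ is a direct sum of two nonzero subgroups.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\lambda$ be an infinite cardinal with $\lambda\not\to(\omega)^{<\omega}_2$. Then there is a torsion-free abelian group $G$ with $|G|=\lambda$ and $\operatorname{End}(G)=\mathbb Z\cdot\mathrm{id}$ in every generic extension. In particular, $G$ is absolutely indecomposable.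
\end{theorem}

\begin{corollary}\label{cor:main}
For an infinite cardinal $\lambda$, an absolutely indecomposable abelian group of cardinality $\lambda$ exists if and only if $\lambda\not\to(\omega)^{<\omega}_2$. If $\kappa(\omega)$ exists, then every absolutely indecomposable abelian group has cardinality less than $\kappa(\omega)$, and $\kappa(\omega)$ is the least infinite cardinal that is not the cardinality of such a group.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:B} if $\lambda\not\to(\omega)^{<\omega}_2$, and Theorem~\ref{thm:A} with $\kappa=\lambda$ otherwise. The second case occurs exactly when $\kappa(\omega)$ exists and $\lambda\ge\kappa(\omega)$.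
\end{proof}

In particular, arbitrarily large absolutely indecomposable abelian groups exist if and only if $\kappa(\omega)$ does not exist, and then they exist in every infinite cardinality. Absolutely indecomposable groups are also a subject of \cite{ES}; nothing below depends on that paper. The upper bound extends to (left) modules.

\begin{theorem}\label{thm:C}
Assume that $\kappa(\omega)$ exists. Let $R$ be a ring with $|R|<\kappa(\omega)$, and let $M$ be an $R$-module with $|M|\ge\kappa(\omega)$ and with a family of fewer than $\kappa(\omega)$ distinguished submodules $D_\xi$. Then in some generic extension $M=M'\oplus M''$ with nonzero submodules $M',M''$ such that $D_\xi=(D_\xi\cap M')\oplus(D_\xi\cap M'')$ for all $\xi$. Both size restrictions are optimal: the conclusion fails for some ring of cardinality $\kappa(\omega)$ with no distinguished submodules, and it fails for $R=\mathbb Z$ with some family of $\kappa(\omega)$ distinguished subgroups.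
\end{theorem}

\subsection{What one might expect, and the main idea}

A structure of cardinality at least $\kappa(\omega)$ contains an infinite sequence $h_0,h_1,\dots$ of indiscernibles, elements that no formula can tell apart except by their order. Shifting the sequence induces embeddings of the substructure that it generates into itself. This rules out strong forms of rigidity, but there are two reasons to guess that indecomposability might escape. First, not every absolute rigidity property is bounded: an ordinal $\alpha$ of any size has no order automorphism other than the identity, in any generic extension, because it stays well-ordered and so an automorphism $j$ satisfies $j(\xi)\ge\xi$ and $j^{-1}(\xi)\ge\xi$. One could hope to code a well-ordering into a group so that all endomorphisms are ``triangular'' and none is a proper idempotent. Second, the shifts are injective, and an injective idempotent is the identity; so the shifts themselves decompose nothing.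

What defeats this guess is that endomorphisms of an abelian group can be added. Let $\sigma_i$ be induced by the shift that fixes $h_0,\dots,h_{i-1}$ and moves $h_n$ to $h_{n+1}$ for $n\ge i$. The relations among the $\sigma_i$ alone imply that
\[
e=(\sigma_1-\sigma_0)+(\sigma_3-\sigma_2)+(\sigma_5-\sigma_4)+\cdots
\]
is idempotent (Section~\ref{sec:idem}). This $e$ lives on a small subgroup of $G$. A rank argument shows that its finite pieces can be extended, one element at a time and forever, to all of $G$, and forcing then assembles an idempotent of $G$ (Section~\ref{sec:A}). Below $\kappa(\omega)$ the picture is reversed: a coloring without homogeneous set lets us attach countably many labels to the finite sequences from $\lambda$ so that no infinite sequence looks like its own shift, and primes code the labels into a group (Section~\ref{sec:B}). Modules are treated in Section~\ref{sec:C}.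

\section{Background from set theory and model theory}\label{sec:back}

\subsection{Forcing}

A forcing notion is a partial order $\mathbb P\in V$, whose smaller elements are thought of as extensions. A set $D\subseteq\mathbb P$ is \emph{dense} if every element of $\mathbb P$ has an extension in $D$. A \emph{filter} is a nonempty, upward closed set $g\subseteq\mathbb P$ in which any two elements have a common extension; it is \emph{generic} if it meets every dense set $D\in V$. The generic extension $V[g]$ is a model of ZFC that contains $V$ and $g$ and has the same ordinals as $V$, and every $p\in\mathbb P$ belongs to some generic filter. Forcing over $V$ is understood in the usual way. A group $G\in V$ is regarded as a group in $V[g]$ with the same elements and the same addition; it may have more subgroups and more endomorphisms there.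

A \emph{tree} is a set of finite sequences closed under initial segments, and a \emph{branch} is an infinite sequence all of whose finite initial segments lie in the tree.

\begin{lemma}\label{lem:tree}
If a tree $S\in V$ has no branch in $V$, then it has no branch in any generic extension.
\end{lemma}

\begin{proof}
In $V$, proper extension is a well-founded relation on $S$, so the recursion $r(s)=\sup\{r(t)+1:t\in S\text{ properly extends }s\}$ defines an ordinal-valued function. Along a branch in $V[g]$ the values of $r$ would be a strictly decreasing infinite sequence of ordinals.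
\end{proof}

\subsection{Frames and hulls}

To apply model theory to a group together with auxiliary objects (colorings, ranks, posets), we place everything in one structure. For a regular uncountable cardinal $\theta$, let $H(\theta)$ be the set of all sets whose transitive closure has cardinality less than $\theta$. It is transitive, its ordinals are those below $\theta$, and any finitely many given sets lie in $H(\theta)$ for large $\theta$. A statement about elements of $H(\theta)$ whose quantifiers range over elements of $H(\theta)$, as in ``$\forall x\in G$'' with $G\in H(\theta)$, holds in $(H(\theta),\in)$ if and only if it is true. A \emph{frame} is a structure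
\[
\mathfrak A=(H(\theta),\in,\vartriangleleft,c_1,\dots,c_r),
\]
where $\vartriangleleft$ is a well-ordering of $H(\theta)$ and $c_1,\dots,c_r\in H(\theta)$ are constants. A \emph{term} is a function $t:H(\theta)^n\to H(\theta)$, $n\ge0$, whose graph is defined in $\mathfrak A$ by a formula without parameters; the values of $0$-ary terms are the \emph{definable elements}. For $X\subseteq H(\theta)$ let $\operatorname{Hull}(X)$ be the set of all values $t(x_1,\dots,x_n)$ with $x_1,\dots,x_n\in X$.

Recall that $N\subseteq H(\theta)$ is an \emph{elementary substructure}, $N\prec\mathfrak A$, if every formula with parameters in $N$ has the same truth value in $N$ and in $\mathfrak A$. By the Tarski--Vaught test this holds as soon as every formula $\psi(v,\bar y)$ with parameters $\bar y$ in $N$ that has a solution in $\mathfrak A$ has one in $N$. The $\vartriangleleft$-least solution is the value of a term at $\bar y$, so $\operatorname{Hull}(X)\prec\mathfrak A$ for every $X$. A map $j:N\to N'$ between elementary substructures is \emph{elementary} if $\mathfrak A\models\varphi(\bar y)$ is equivalent to $\mathfrak A\models\varphi(j\bar y)$ for all formulas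 $\varphi$ and all tuples $\bar y$ in $N$.

\begin{lemma}\label{lem:hull}
Let $\mathfrak A$ be a frame, $N\prec\mathfrak A$, and $j:N\to N$ elementary.
\begin{enumerate}
\item[(i)] $N$ is closed under terms, and $j(t(\bar y))=t(j\bar y)$. In particular, $j$ fixes all definable elements, among them the constants and the natural numbers.
\item[(ii)] A finite set $x$ belongs to $N$ if and only if $x\subseteq N$, and then $j(x)=\{j(y):y\in x\}$.
\item[(iii)] If $\xi\in N$ is an ordinal, then $j(\xi)$ is an ordinal and $j(\xi)\ge\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The element $t(\bar y)$ is the unique solution of a formula with parameters $\bar y$. (ii) The set $\{y_1,\dots,y_k\}$ is a term in $y_1,\dots,y_k$, and the $i$-th element of a $k$-element set $x$ in the order $\vartriangleleft$ is a term in $x$. (iii) The map $j$ preserves ``is an ordinal'' and the order of the ordinals. If $\xi\in N$ were least with $j(\xi)<\xi$, then $\zeta=j(\xi)\in N$ would satisfy $\zeta<\xi$ and $j(\zeta)<j(\xi)=\zeta$, contradicting the choice of $\xi$.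
\end{proof}

All elementary maps in this paper arise by moving the generators of a hull.

\begin{lemma}\label{lem:extend}
Let $\mathfrak A$ be a frame, and let $(a_i)_{i\in I}$ and $(b_i)_{i\in I}$ be families in $H(\theta)$ such that
\[
\mathfrak A\models\varphi(a_{i_1},\dots,a_{i_n})\iff\mathfrak A\models\varphi(b_{i_1},\dots,b_{i_n})
\]
for all formulas $\varphi$ and all $i_1,\dots,i_n\in I$. Then $j\big(t(a_{i_1},\dots,a_{i_n})\big)=t(b_{i_1},\dots,b_{i_n})$ defines an elementary map $j:\operatorname{Hull}(\{a_i:i\in I\})\to\operatorname{Hull}(\{b_i:i\in I\})$ with $j(a_i)=b_i$.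
\end{lemma}

\begin{proof}
An equation between two terms evaluated at $a$'s is a formula about finitely many $a$'s, so it holds for the corresponding $b$'s; hence $j$ is well defined. For the same reason $\varphi(t_1(\bar a),\dots,t_m(\bar a))$ is equivalent to $\varphi(t_1(\bar b),\dots,t_m(\bar b))$.
\end{proof}

\subsection{Indiscernibles}

A set $H=\{h_0<h_1<\cdots\}$ of ordinals in a structure $\mathfrak A$ is \emph{indiscernible} if for each formula $\varphi(v_1,\dots,v_n)$ the truth value of $\varphi$ is the same at all increasing $n$-tuples from $H$.

\begin{lemma}\label{lem:indisc}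
Let $\kappa\to(\omega)^{<\omega}_2$, and let $\mathfrak A$ be a structure in a countable language whose universe contains $\kappa$ as a subset. Then there is an indiscernible set $H\subseteq\kappa$ of order type $\omega$.
\end{lemma}

\begin{proof}
We have countably many formulas and only two colors, but we may give each formula its own size of finite sets. Enumerate the formulas as $\varphi_k(v_1,\dots,v_{n_k})$ and choose $m(0)<m(1)<\cdots$ with $m(k)\ge n_k$. For $\alpha_1<\dots<\alpha_{m(k)}<\kappa$ let $f(\{\alpha_1,\dots,\alpha_{m(k)}\})=1$ if and only if $\mathfrak A\models\varphi_k(\alpha_1,\dots,\alpha_{n_k})$, and let $f=0$ on sets of other sizes. Let $H$ consist of the first $\omega$ elements of a homogeneous set. Every increasing $n_k$-tuple from $H$ is the beginning of an increasing $m(k)$-tuple from $H$, and $f$ is constant on $[H]^{m(k)}$. So the truth value of $\varphi_k$ is constant on increasing $n_k$-tuples from $H$.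
\end{proof}

\section{An idempotent made from shifts}\label{sec:idem}

This section is pure algebra. For $i<\omega$ let $\delta_i:\omega\to\omega$ be the increasing enumeration of $\omega\setminus\{i\}$, so $\delta_i(n)=n$ for $n<i$ and $\delta_i(n)=n+1$ for $n\ge i$. These maps satisfy the semi-simplicial identity
\begin{equation}\label{eq:delta}
\delta_j\delta_i=\delta_i\delta_{j-1}\qquad(i<j).
\end{equation}
Indeed, $\delta_j\delta_i$ omits $j$ and $\delta_j(i)=i$, while $\delta_i\delta_{j-1}$ omits $i$ and $\delta_i(j-1)=j$; both sides are the increasing enumeration of $\omega\setminus\{i,j\}$. Note also that $\delta_{2k}$ and $\delta_{2k+1}$ differ only at $2k$, which they send to $2k+1$ and $2k$.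

Suppose the $\delta_i$ act on an abelian group by endomorphisms $\sigma_i$. A difference of two of them kills every element that both fix, so it is a natural candidate for a map with nonzero kernel. Put $\tau_k=\sigma_{2k+1}-\sigma_{2k}$.

\begin{example}\label{ex:one}
Let $A$ be free on $x_n$ $(n<\omega)$, with $\sigma_ix_n=x_{\delta_i(n)}$. Then $\tau_0x_0=x_0-x_1$ and $\tau_0x_n=0$ for $n\ge1$, so $\tau_0$ is already an idempotent different from $0$ and $\mathrm{id}$.
\end{example}

\begin{example}\label{ex:two}
A group generated from indiscernibles also has elements that depend on several of them. Let $A$ be free on $x_{mn}$ $(m<n<\omega)$, with $\sigma_ix_{mn}=x_{\delta_i(m)\delta_i(n)}$; then $\tau_kx_{mn}=0$ unless $2k\in\{m,n\}$. Now $y=\tau_0x_{01}=x_{02}-x_{12}$ and $\tau_0y=x_{03}-x_{13}\ne y$, so $\tau_0$ is not idempotent. The next difference repairs the defect at $x_{01}$: we have $\tau_1x_{01}=0$ and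
\[
\tau_1y=(x_{02}-x_{03})-(x_{12}-x_{13})=y-\tau_0y ,
\]
so $(\tau_0+\tau_1)^2x_{01}=(\tau_0+\tau_1)y=y=(\tau_0+\tau_1)x_{01}$.
\end{example}

The proof below explains the example. One has $\tau_0^2=\tau_0\sigma_1$, so $\tau_0$ is idempotent up to the factor $\sigma_1$. Adding $\tau_1$ replaces this factor by $\sigma_3$, adding $\tau_2$ replaces it by $\sigma_5$, and on each given element the factor eventually acts as the identity.

\begin{lemma}\label{lem:idem}
Let $A$ be an abelian group and $A_0\subseteq A_1\subseteq\cdots$ subsets with union $A$. Let $\sigma_i$ $(i<\omega)$ be endomorphisms of $A$ such that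
\begin{enumerate}
\item[(a)] $\sigma_ix=x$ whenever $x\in A_n$ and $i\ge n$;
\item[(b)] $\sigma_j\sigma_i=\sigma_i\sigma_{j-1}$ for $i<j$.
\end{enumerate}
Put $\tau_k=\sigma_{2k+1}-\sigma_{2k}$. Then $e(x)=\sum_{k<\omega}\tau_k(x)$ is a well-defined endomorphism of $A$, and $e^2=e$.
\end{lemma}

\begin{proof}
Let $e_L=\sum_{k<L}\tau_k$. If $x\in A_{2L}$, then $\tau_kx=0$ for $k\ge L$ by (a). So the sum defining $e(x)$ is finite, $e$ is additive, and $e(x)=e_L(x)$ for $x\in A_{2L}$.

We show, using only (b), that
\begin{equation}\label{eq:eL}
e_L^2=e_L\,\sigma_{2L-1}\qquad(L\ge1).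
\end{equation}
First, $\sigma_{2k+1}\sigma_{2k}=\sigma_{2k}\sigma_{2k}$ by (b), so two of the four terms of $\tau_k^2$ cancel:
\[
\tau_k^2=\sigma_{2k+1}\sigma_{2k+1}-\sigma_{2k+1}\sigma_{2k}-\sigma_{2k}\sigma_{2k+1}+\sigma_{2k}\sigma_{2k}=\tau_k\,\sigma_{2k+1}.
\]
For $k=0$ this is \eqref{eq:eL} with $L=1$. Second, $e_L$ is a signed sum of maps $\sigma_i$ with $i<2L$, so (b) gives $\sigma_je_L=e_L\sigma_{j-1}$ for $j\ge2L$, and therefore $\tau_Le_L=e_L(\sigma_{2L}-\sigma_{2L-1})$. If \eqref{eq:eL} holds for $L$, then
\begin{align*}
e_{L+1}^2&=e_L^2+\tau_Le_L+e_L\tau_L+\tau_L^2\\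
&=e_L\sigma_{2L-1}+e_L(\sigma_{2L}-\sigma_{2L-1})+e_L(\sigma_{2L+1}-\sigma_{2L})+\tau_L\sigma_{2L+1}\\
&=e_{L+1}\,\sigma_{2L+1},
\end{align*}
which is \eqref{eq:eL} for $L+1$.

Given $x\in A$, choose $L\ge1$ with $x$ and $e(x)$ in $A_{2L-1}$. Then $\sigma_{2L-1}x=x$ by (a), and so $e^2x=e_L^2x=e_L\sigma_{2L-1}x=e_Lx=ex$.
\end{proof}

The lemma does not exclude $e=0$, which is what one gets when all $\sigma_i$ are the identity. In the application it is the size of the group that guarantees $e\ne0$.

\section{Large groups decompose in a generic extension}\label{sec:A}

Indiscernibles will give a proper idempotent $e$ of a countable subgroup $A=G\cap N$ with $N\prec\mathfrak A$. Nothing says that $e$ extends to $G$ in $V$. What elementarity can transfer from $A$ to $G$ is information about finite pieces of $e$, so we study finite approximations to idempotents and ask which of them can be extended indefinitely.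

\subsection{Finite approximations and their ranks}

Fix an abelian group $G$. A \emph{condition} is a function $p$ from a finite subset of $G$ to $G$ such that
\begin{enumerate}
\item[(C1)] if $x,y,x+y\in\operatorname{dom}p$, then $p(x+y)=p(x)+p(y)$;
\item[(C2)] if $x,p(x)\in\operatorname{dom}p$, then $p(p(x))=p(x)$.
\end{enumerate}
Think of an element $c\in G$ as a challenge to $p$, and of a condition $q\supseteq p$ with $c\in\operatorname{dom}q$ as an answer. We discard, again and again, the conditions that cannot answer every challenge by a condition not yet discarded. Let $\mathcal P_0$ be the set of all conditions, let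
\[
\mathcal P_{\alpha+1}=\{p\in\mathcal P_\alpha:\ \forall c\in G\ \exists q\in\mathcal P_\alpha\ (q\supseteq p\text{ and }c\in\operatorname{dom}q)\},
\]
and let $\mathcal P_\beta=\bigcap_{\alpha<\beta}\mathcal P_\alpha$ for limit ordinals $\beta$. The sequence is decreasing, so $\mathcal P_{\gamma+1}=\mathcal P_\gamma$ for some $\gamma$, and from then on it is constant; let $\mathcal P_\infty=\mathcal P_\gamma$. If $p\in\mathcal P_0\setminus\mathcal P_\infty$, then the least $\beta$ with $p\notin\mathcal P_\beta$ is neither $0$ nor a limit. So there is a unique $\alpha$ with $p\in\mathcal P_\alpha\setminus\mathcal P_{\alpha+1}$, the \emph{rank} $\rho(p)$.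

\begin{example}
Let $G=\mathbb Z$. A condition containing $(2,a)$ with $a$ odd has rank $0$: an answer $q$ to the challenge $1$ would satisfy $2q(1)=a$. The condition $p=\{(4,6)\}$ answers every first challenge $c\neq 4$, by $2\mapsto3$, by $8\mapsto12$, and by $c\mapsto c$ otherwise. But every answer to the challenge $2$ contains $(2,3)$ and has rank $0$. So $\rho(p)=1$.
\end{example}

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(i)] If $p\in\mathcal P_\infty$ and $c\in G$, then there is $q\in\mathcal P_\infty$ with $q\supseteq p$ and $c\in\operatorname{dom}q$.
\item[(ii)] If $p\in\mathcal P_0\setminus\mathcal P_\infty$, then there is $c\in G$ such that every $q\in\mathcal P_0$ with $q\supseteq p$ and $c\in\operatorname{dom}q$ satisfies $q\notin\mathcal P_\infty$ and $\rho(q)<\rho(p)$.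
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This is the definition of $\mathcal P_{\gamma+1}$, because $\mathcal P_{\gamma+1}=\mathcal P_\gamma=\mathcal P_\infty$. (ii) Let $\alpha=\rho(p)$. As $p\in\mathcal P_\alpha\setminus\mathcal P_{\alpha+1}$, there is $c\in G$ such that no answer $q$ to $c$ lies in $\mathcal P_\alpha$. Such a $q$ is not in $\mathcal P_\infty\subseteq\mathcal P_\alpha$, and $q\in\mathcal P_{\rho(q)}$ forces $\rho(q)<\alpha$.
\end{proof}

\begin{lemma}\label{lem:generic}
If $p_0\in\mathcal P_\infty$, then in some generic extension there is an idempotent endomorphism $E$ of $G$ with $E\supseteq p_0$.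
\end{lemma}

\begin{proof}
Force with $\mathcal P_\infty$, where $q$ extends $p$ if $q\supseteq p$. Let $g$ be generic with $p_0\in g$, and let $E=\bigcup g$. Any finitely many elements of $g$ have a common extension in $g$, so $E$ is a function. By Lemma~\ref{lem:rank}(i), the set $\{q\in\mathcal P_\infty:c\in\operatorname{dom}q\}$ is dense for each $c\in G$, so $\operatorname{dom}E=G$, and any finitely many elements of $G$ lie in the domain of a single $p\in g$. Choosing such a $p$ for $x,y,x+y$ gives $E(x+y)=E(x)+E(y)$ by (C1). Choosing it for $x,E(x)$ gives $E(E(x))=E(x)$ by (C2).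
\end{proof}

The next lemma is the transfer from a small subgroup to $G$. A condition outside $\mathcal P_\infty$ faces a challenge that lowers its rank. By elementarity such a challenge can be found in $N$, and there $e$ supplies an answer.

\begin{lemma}\label{lem:reflect}
Let $\mathfrak A$ be a frame with $G$, $+$, $\mathcal P_0$, $\mathcal P_\infty$, $\rho$ among its constants, and let $N\prec\mathfrak A$. Then $A=G\cap N$ is a subgroup of $G$, and if $e$ is an idempotent endomorphism of $A$, then every finite $p\subseteq e$ belongs to $\mathcal P_\infty$.
\end{lemma}

\begin{proof}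
The element $0$, sums and negatives in $G$ are given by terms, so $A$ is a subgroup. A finite $p\subseteq e$ satisfies (C1) and (C2) because $e$ is additive and idempotent. It is a finite set of pairs of elements of $N$, so $p\in N$ by Lemma~\ref{lem:hull}. Suppose some finite $p\subseteq e$ is not in $\mathcal P_\infty$, and choose one with $\rho(p)$ minimal. The statement of Lemma~\ref{lem:rank}(ii) for $p$ has quantifiers over $G$ and $\mathcal P_0$ only, and its parameters lie in $N$. So it holds in $\mathfrak A$, and the $\vartriangleleft$-least witness $c$ lies in $G\cap N=A$. Then $q=p\cup\{(c,e(c))\}$ is a finite subset of $e$, hence a condition, and $c\in\operatorname{dom}q$. By the choice of $c$ we get $q\notin\mathcal P_\infty$ and $\rho(q)<\rho(p)$, contradicting minimality.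
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Fix an injection $\iota:\kappa\to G$ and a frame $\mathfrak A$ with constants $G,+,\iota,\mathcal P_0,\mathcal P_\infty,\rho$. As $\iota\in H(\theta)$, we have $\kappa<\theta$. Let $H=\{h_0<h_1<\cdots\}\subseteq\kappa$ be indiscernible in $\mathfrak A$ (Lemma~\ref{lem:indisc}), and put
\[
N=\operatorname{Hull}(H),\qquad N_n=\operatorname{Hull}(\{h_0,\dots,h_{n-1}\}),\qquad A=G\cap N,\qquad A_n=G\cap N_n .
\]
A term uses finitely many arguments, so $N=\bigcup_nN_n$ and $A=\bigcup_nA_n$, and both unions are increasing.

\emph{The shifts.} Let $\delta:\omega\to\omega$ be strictly increasing. A formula about $h_{i_1},\dots,h_{i_n}$, listed in any order and possibly with repetitions, can be rewritten as a formula about the increasing enumeration of these elements, and $\delta$ preserves order and equality of indices. So indiscernibility gives the hypothesis of Lemma~\ref{lem:extend} for the families $(h_n)$ and $(h_{\delta(n)})$, and we obtain an elementary map $\delta_*:N\to N$ with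
\[
\delta_*\big(t(h_{i_1},\dots,h_{i_n})\big)=t(h_{\delta(i_1)},\dots,h_{\delta(i_n)}).
\]
This formula shows that $(\delta\delta')_*=\delta_*\delta'_*$, and that $(\delta_i)_*$ is the identity on $N_n$ for $i\ge n$. Since $G$ and $+$ are constants, $\delta_*$ preserves the formulas $x\in G$ and $x+y=z$. So $\sigma_i=(\delta_i)_*\restriction A$ is an endomorphism of $A$. Hypothesis (a) of Lemma~\ref{lem:idem} has just been noted, and (b) follows from \eqref{eq:delta}. Let $e$ be the idempotent endomorphism of $A$ given by that lemma.

\emph{The idempotent is proper.} Let $a$ be the $\vartriangleleft$-least nonzero element of $G$. It is definable, so $a\in A_0$, all $\sigma_i$ fix $a$, and $e(a)=0$. Let $x=\iota(h_0)\in A_1$. Then $\sigma_ix=x$ for $i\ge1$ and $\sigma_0x=\iota(h_1)$, so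
\[
b:=e(x)=\tau_0x=\iota(h_0)-\iota(h_1)\ne0
\]
because $\iota$ is injective, and $e(b)=b$ because $e^2=e$.

\emph{Transfer to $G$.} By Lemma~\ref{lem:reflect}, $p_0=\{(a,0),(b,b)\}\subseteq e$ lies in $\mathcal P_\infty$. By Lemma~\ref{lem:generic}, some generic extension contains an idempotent endomorphism $E$ of $G$ with $E(a)=0$ and $E(b)=b$. There $G=\ker E\oplus\operatorname{im}E$, with $0\ne a\in\ker E$ and $0\ne b\in\operatorname{im}E$. \qed

\begin{remark}
The hypothesis $|G|\ge\kappa$ is used only to obtain $\iota$, that is, an element of $G$ that depends on an indiscernible. For $G=\mathbb Z$ every element is definable, all $\sigma_i$ are the identity, and $e=0$. The particular forcing is not important: in any generic extension in which $G=\{c_n:n<\omega\}$ is countable, Lemma~\ref{lem:rank}(i) gives a chain $p_0\subseteq p_1\subseteq\cdots$ in the set $\mathcal P_\infty$ of $V$ with $c_n\in\operatorname{dom}p_{n+1}$, and its union is the required idempotent.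
\end{remark}

\begin{remark}
On the elements $x_n=\iota(h_n)$ the idempotent acts by $e(x_{2k})=x_{2k}-x_{2k+1}$ and $e(x_{2k+1})=0$, since $\delta_{2k}$ and $\delta_{2k+1}$ differ only at $2k$. It preserves every subgroup of $A$ that all $\sigma_i$ preserve, and this explains why triangular constructions cannot work above $\kappa(\omega)$. Let $r$ be a function from $G$ to the ordinals with $r(x\pm y)\ge\min\{r(x),r(y)\}$, and add $r$ to the constants of $\mathfrak A$. Then $r(\sigma_ix)=(\delta_i)_*(r(x))\ge r(x)$ by Lemma~\ref{lem:hull}, and so $r(e(x))\ge r(x)$ for all $x\in A$. A rank that endomorphisms can only raise is no obstruction to $e$.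
\end{remark}

\section{Absolutely rigid groups below $\kappa(\omega)$}\label{sec:B}

\subsection{The model case}

Rigidity is easy to enforce if one may prescribe many subgroups that have to be preserved.

\begin{example}\label{ex:free}
Let $\kappa\geq 1$ be a cardinal, $M=\bigoplus_{\beta<\kappa}\mathbb Zx_\beta$, and let $\varphi$ be an endomorphism of $M$, in any generic extension, that maps each of the subgroups $\mathbb Zx_\beta$ $(\beta<\kappa)$ and $\mathbb Z(x_\beta-x_0)$ $(0<\beta<\kappa)$ into itself. Then $\varphi(x_\beta)=a_\beta x_\beta$ with $a_\beta\in\mathbb Z$, and $a_\beta x_\beta-a_0x_0\in\mathbb Z(x_\beta-x_0)$ forces $a_\beta=a_0$. So $\varphi=a_0\cdot\mathrm{id}$.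
\end{example}

A group can distinguish subgroups by itself: for a prime $p$, every endomorphism maps $p^\infty G=\bigcap_kp^kG$ into itself. Making each $x_\beta$ and each difference infinitely divisible by a prime of its own imitates Example~\ref{ex:free} for countably many generators. With $\lambda$ generators, many have to share a prime, and an endomorphism might mix them. We therefore index the generators by the tree $\lambda^{<\omega}$ and take differences along its edges. If an endomorphism confuses two nodes $s\neq t$, it then has to confuse every extension of $s$ with some extension of $t$. Choosing the extensions well produces an infinite sequence that resembles its own shift, and a coloring without homogeneous set forbids this.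

For the rest of this section, $\lambda$ is infinite, $f:[\lambda]^{<\omega}\to2$ has no infinite homogeneous set, and $\mathfrak A=(H(\theta),\in,\vartriangleleft,\lambda,f)$ is a frame.

\subsection{No elementary self-map moves an ordinal below $\lambda$}

\begin{lemma}\label{lem:crit}
If $N\prec\mathfrak A$ and $j:N\to N$ is elementary, then $j(\xi)=\xi$ for all $\xi\in N\cap\lambda$.
\end{lemma}

\begin{proof}
Suppose not, and let $\kappa_0<\lambda$ be the least ordinal in $N$ moved by $j$. By Lemma~\ref{lem:hull}, $j(\kappa_0)>\kappa_0$, $j(\lambda)=\lambda$ and $j(f)=f$. Put $\kappa_n=j^n(\kappa_0)$. Applying $j^n$ to $\kappa_0<\kappa_1$ and to $\kappa_0<\lambda$ gives $\kappa_0<\kappa_1<\cdots<\lambda$. We show that $\{\kappa_n:n<\omega\}$ is homogeneous for $f$.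

Applying $j$ shifts all indices at once, as in $f(\{\kappa_0,\kappa_2\})=f(\{\kappa_1,\kappa_3\})$. The difficulty is to close gaps, as in $f(\{\kappa_0,\kappa_2\})=f(\{\kappa_0,\kappa_1\})$. Here one uses that $j$ fixes $N\cap\kappa_0$. This gives $f(\{\alpha,\kappa_0\})=f(\{\alpha,\kappa_1\})$ for all $\alpha\in N\cap\kappa_0$; applying $j$ to this universal statement gives $f(\{\alpha,\kappa_1\})=f(\{\alpha,\kappa_2\})$ for all $\alpha<\kappa_1$, and we take $\alpha=\kappa_0$.

In general, let $b_1<\dots<b_m<\omega$ and let $x\in N$ be a finite subset of $\kappa_0$. By Lemma~\ref{lem:hull}(ii), $x\subseteq N\cap\kappa_0$, so $j$ maps $x\cup\{\kappa_{b_1},\dots,\kappa_{b_m}\}$ to $x\cup\{\kappa_{b_1+1},\dots,\kappa_{b_m+1}\}$. As $j$ fixes $f$, $0$ and $1$, these two sets have the same color. Thus $N$, and hence $\mathfrak A$, satisfies ``for every finite $x\subseteq\kappa_0$ the two sets have the same color''. Apply $j^i$ to this statement in the case $b_1=0$ and rename the indices. The result is: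
\begin{equation}\label{eq:shift}
\begin{gathered}
\text{if }b_1<\dots<b_m\text{ and }x\subseteq\kappa_{b_1}\text{ is finite, then}\\
f(x\cup\{\kappa_{b_1},\dots,\kappa_{b_m}\})=f(x\cup\{\kappa_{b_1+1},\dots,\kappa_{b_m+1}\}).
\end{gathered}
\end{equation}
Now let $a_1<\dots<a_n<\omega$ and $a_0=-1$. Suppose $a_{l-1}<a_l-1$ for some $l\ge1$. Then $a_l-1\ge0$ and $x=\{\kappa_{a_1},\dots,\kappa_{a_{l-1}}\}\subseteq\kappa_{a_l-1}$, so \eqref{eq:shift} applies with $(b_1,\dots,b_m)=(a_l-1,\dots,a_n-1)$. It shows that lowering each of $a_l,\dots,a_n$ by $1$ does not change $f(\{\kappa_{a_1},\dots,\kappa_{a_n}\})$. Each such step decreases $a_1+\dots+a_n$, and steps are possible until $a_l=l-1$ for all $l$. Hence $f(\{\kappa_{a_1},\dots,\kappa_{a_n}\})=f(\{\kappa_0,\dots,\kappa_{n-1}\})$, and $\{\kappa_n:n<\omega\}$ is an infinite homogeneous set, a contradiction.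
\end{proof}

\subsection{Labels}

Let $T=\lambda^{<\omega}$. We would like to label $s\in T$ by all formulas that its entries satisfy in $\mathfrak A$, but we have only countably many primes. So a sequence of length $n$ records only the first $n$ formulas; longer sequences record more. Enumerate the formulas of $\mathfrak A$ as $\varphi_k(v_1,\dots,v_{m_k})$, $k<\omega$. For $s=(s_0,\dots,s_{n-1})\in T$ let
\[
L(s)=\Big(n,\ \big\{(k,i):\ k<n,\ i:\{1,\dots,m_k\}\to\{0,\dots,n-1\},\ \mathfrak A\models\varphi_k(s_{i(1)},\dots,s_{i(m_k)})\big\}\Big).
\]
The values of $L$ are the \emph{labels}. For each $n$ there are finitely many labels with first coordinate $n$, so there are countably many labels, and $L(s)$ determines the length $|s|$. The function $L$ is defined once, in $V$.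

\begin{lemma}\label{lem:noshift}
In no generic extension of $V$ are there $d\ge1$ and a sequence $(u_m)_{m<\omega}$ in $\lambda^d$ with $u_0\ne u_1$ and
\begin{equation}\label{eq:labels}
L(u_0{}^\frown\cdots{}^\frown u_m)=L(u_1{}^\frown\cdots{}^\frown u_{m+1})\qquad\text{for all }m<\omega .
\end{equation}
\end{lemma}

\begin{proof}
Fix $d$. The finite sequences $(u_0,\dots,u_{n-1})$ in $\lambda^d$ that satisfy $u_0\ne u_1$ if $n\ge2$, and the equation in \eqref{eq:labels} for all $m<n-1$, form a tree in $V$. The sequences in question are its branches. By Lemma~\ref{lem:tree} it suffices to exclude a branch $(u_m)$ in $V$.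

Write $u_m=(u_m(0),\dots,u_m(d-1))$, and consider the families $a_{(m,i)}=u_m(i)$ and $b_{(m,i)}=u_{m+1}(i)$. Given a formula $\varphi_k$ and finitely many indices $(m,i)$, choose $M$ at least as large as all these $m$ and with $d(M+1)>k$. Position $dm+i$ carries $a_{(m,i)}$ in $u_0{}^\frown\cdots{}^\frown u_M$ and $b_{(m,i)}$ in $u_1{}^\frown\cdots{}^\frown u_{M+1}$. These two sequences have length $d(M+1)>k$ and the same label, so $\varphi_k$ holds of the given $a$'s if and only if it holds of the corresponding $b$'s. With $N$ the hull of all entries $u_m(i)$, Lemma~\ref{lem:extend} gives an elementary $j:N\to N$ with $j(u_m(i))=u_{m+1}(i)$. As $u_0\ne u_1$, some $u_0(i)\in N\cap\lambda$ is moved, contradicting Lemma~\ref{lem:crit}.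
\end{proof}

\subsection{The group}

For $\emptyset\ne s\in T$ let $s^-$ be $s$ without its last entry. Choose pairwise distinct primes $p_\ell$ for all labels $\ell$ and $q_\ell$ for the labels $\ell\ne L(\emptyset)$. Let $W=\bigoplus_{s\in T}\mathbb Qx_s$, $F=\bigoplus_{s\in T}\mathbb Zx_s$, and
\[
G=\sum_{s\in T}\mathbb Z[1/p_{L(s)}]\,x_s+\sum_{s\ne\emptyset}\mathbb Z[1/q_{L(s)}]\,(x_s-x_{s^-})\ \subseteq\ W .
\]
Then $G$ is torsion-free, $F\subseteq G\subseteq W$, and $|G|=|T|=\lambda$. To compute $p^\infty G$ we localize, which removes all primes but one. Let $\mathbb Z_{(p)}$ be the ring of rationals with denominator prime to $p$, and let $G_{(p)}\supseteq G$ be the $\mathbb Z_{(p)}$-submodule of $W$ generated by $G$. For each prime $p$ define sets $B_p^\infty\subseteq B_p\subseteq F$: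
\begin{itemize}
\item if $p=p_\ell$, then $B_p=\{x_s:s\in T\}$ and $B^\infty_p=\{x_s:L(s)=\ell\}$;
\item if $p=q_\ell$, then $B_p^\infty=\{x_s-x_{s^-}:L(s)=\ell\}$ and $B_p=B^\infty_p\cup\{x_s:L(s)\ne\ell\}$;
\item otherwise $B_p=\{x_s:s\in T\}$ and $B_p^\infty=\emptyset$.
\end{itemize}

\begin{lemma}\label{lem:local}
For every prime $p$, the set $B_p$ is a basis of $F$, and
\[
G_{(p)}=\bigoplus_{b\in B_p^\infty}\mathbb Qb\ \oplus\bigoplus_{b\in B_p\setminus B_p^\infty}\mathbb Z_{(p)}b .
\]
Consequently $B_p^\infty\subseteq p^\infty G\subseteq\operatorname{span}_{\mathbb Q}B_p^\infty$.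
\end{lemma}

\begin{proof}
Only for $p=q_\ell$ does the first claim need proof. All $s$ with $L(s)=\ell$ have the same length, so $L(s^-)\ne\ell$ for them. Hence $x_s=(x_s-x_{s^-})+x_{s^-}$ shows that $B_p$ generates $F$. In a linear combination of $B_p$, the coefficient of $x_s-x_{s^-}$ with $L(s)=\ell$ equals the coefficient of $x_s$ in the standard basis. If the combination vanishes, these coefficients vanish, and then so do the others.

The $\mathbb Z_{(p)}$-module generated by $\mathbb Z[1/p']$ is $\mathbb Z_{(p)}$ for a prime $p'\ne p$, and it is $\mathbb Q$ for $p'=p$. The generators of $G$ that carry the prime $p$ are exactly the elements of $B_p^\infty$, and all generators lie in $F$. So $G_{(p)}=\mathbb Z_{(p)}F+\sum_{b\in B_p^\infty}\mathbb Qb$, which is the stated sum. An element of $p^\infty G$ lies in $p^kG_{(p)}$ for all $k$, so its coordinates at $B_p\setminus B_p^\infty$ lie in $\bigcap_kp^k\mathbb Z_{(p)}=0$. Finally $\mathbb Z[1/p]b\subseteq G$ for $b\in B_p^\infty$.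
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Work in an arbitrary generic extension, with the objects $T$, $L$, $G$ of $V$. The sets $G_{(p)}$ and $p^\infty G$ are defined by quantifying over $G$ and $\mathbb Q$, so they are unchanged and Lemma~\ref{lem:local} still holds. Let $\varphi\in\operatorname{End}(G)$. Every $w\in W$ has a multiple $nw\in G$ with $n\ge1$, and $\varphi(w)=\frac1n\varphi(nw)$ extends $\varphi$ to a $\mathbb Q$-linear map on $W$. For $w\in W$ let $\operatorname{supp}w$ be the set of $t$ at which the coefficient of $x_t$ in $w$ is nonzero.

\emph{Step 1: $\varphi$ respects labels and the tree.} Since $\varphi(p^\infty G)\subseteq p^\infty G$, Lemma~\ref{lem:local} for $p=p_{L(s)}$ gives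
\begin{equation}\label{eq:supp}
t\in\operatorname{supp}\varphi(x_s)\ \Longrightarrow\ L(t)=L(s),\text{ and so }|t|=|s|.
\end{equation}
In particular $\varphi(x_\emptyset)=rx_\emptyset$ with $r\in\mathbb Q$. Let $s\ne\emptyset$ and write $\varphi(x_s)=\sum_ta_tx_t$. Lemma~\ref{lem:local} for $p=q_{L(s)}$ gives $\varphi(x_s)-\varphi(x_{s^-})=\sum_tc_t(x_t-x_{t^-})$. Both sums range over nodes $t$ with $L(t)=L(s)$. By \eqref{eq:supp}, $\varphi(x_{s^-})$ involves only nodes of length $|s|-1$. Comparing the parts of length $|s|$ gives $c_t=a_t$, and comparing the parts of length $|s|-1$ gives $\varphi(x_{s^-})=\sum_ta_tx_{t^-}$. With the linear map $\pi$ defined on the span of $\{x_t:t\ne\emptyset\}$ by $\pi(x_t)=x_{t^-}$, this reads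
\begin{equation}\label{eq:pi}
\varphi(x_{s^-})=\pi\varphi(x_s)\qquad(s\ne\emptyset).
\end{equation}

\emph{Step 2: $\varphi$ is diagonal.} Suppose $t\in\operatorname{supp}\varphi(x_s)$ and $t\ne s$. By \eqref{eq:supp}, $|s|=|t|=d\ge1$. Put $u_0=s$, $u_1=t$. We choose $u_2,u_3,\ldots\in\lambda^d$ such that, for
\[
s_m=u_0{}^\frown u_1{}^\frown\cdots{}^\frown u_m,\qquad t_m=u_1{}^\frown u_2{}^\frown\cdots{}^\frown u_{m+1},
\]
we have $t_m\in\operatorname{supp}\varphi(x_{s_m})$ for all $m$. This holds for $m=0$. Suppose it holds for $m$. We are free to extend $s_m$ as we like, and we extend it by the last block of $t_m$, to $s_{m+1}=s_m{}^\frown u_{m+1}$. Applying \eqref{eq:pi} $d$ times gives $\pi^d\varphi(x_{s_{m+1}})=\varphi(x_{s_m})$. As $x_{t_m}$ has nonzero coefficient on the right, some $t'\in\operatorname{supp}\varphi(x_{s_{m+1}})$ becomes $t_m$ when its last $d$ entries are deleted. Let $u_{m+2}$ consist of these entries; then $t'=t_{m+1}$. By \eqref{eq:supp}, $L(s_m)=L(t_m)$ for all $m$, and this contradicts Lemma~\ref{lem:noshift}. The sequence $(u_m)$ is defined from $\varphi$ and need not lie in $V$; this is why that lemma is needed in every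 extension.

\emph{Step 3: $\varphi$ is an integer.} By Step 2, $\varphi(x_s)=a_sx_s$ with $a_s\in\mathbb Q$. Then \eqref{eq:pi} reads $a_{s^-}x_{s^-}=a_sx_{s^-}$, so by induction on the length $a_s=a_\emptyset=r$ for all $s$, and $\varphi=r\cdot\mathrm{id}$. If $p\ne p_{L(\emptyset)}$ is prime, then $x_\emptyset\in B_p\setminus B_p^\infty$, so $rx_\emptyset\in G\subseteq G_{(p)}$ gives $r\in\mathbb Z_{(p)}$. If $p=p_{L(\emptyset)}$, then $x_{\langle0\rangle}\in B_p\setminus B_p^\infty$, so $rx_{\langle0\rangle}\in G$ gives $r\in\mathbb Z_{(p)}$. Hence $r\in\bigcap_p\mathbb Z_{(p)}=\mathbb Z$.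

Thus $\operatorname{End}(G)=\mathbb Z\cdot\mathrm{id}$. If $n\cdot\mathrm{id}$ is idempotent, then $(n^2-n)x_\emptyset=0$, so $n\in\{0,1\}$, and $G$ is indecomposable in the extension.
\end{proof}

\section{Modules with distinguished submodules}\label{sec:C}

Let $\kappa=\kappa(\omega)$. To make the shifts $R$-linear and compatible with the $D_\xi$, we need them to fix every element of $R$ and every $D_\xi$. There may be uncountably many of these, while Lemma~\ref{lem:indisc} allows only a countable language. The minimality of $\kappa(\omega)$ makes up for this: indiscernibles for a suitable expansion are automatically indiscernible over fewer than $\kappa(\omega)$ parameters.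

\begin{lemma}\label{lem:over}
Let $\mu<\kappa$ be an infinite cardinal and $\mathfrak A$ a frame with $\theta>\kappa$. Then there is $H\subseteq\kappa$ of order type $\omega$ such that for every formula $\varphi$ and all $\xi_1,\dots,\xi_l<\mu$ the truth value of $\varphi(\xi_1,\dots,\xi_l,v_1,\dots,v_n)$ is the same at all increasing $n$-tuples from $H$.
\end{lemma}

\begin{proof}
As $\mu<\kappa(\omega)$, there is $g:[\mu]^{<\omega}\to2$ without an infinite homogeneous set. Add $\mu$ and $g$ to the constants of $\mathfrak A$, and let $H$ be indiscernible for the resulting frame (Lemma~\ref{lem:indisc}). The $\vartriangleleft$-least bijection $\mu^l\to\mu$ is definable, so $l$ parameters can be recovered by terms from their code, and it suffices to treat a formula $\varphi(\xi,v_1,\dots,v_n)$ with one parameter and $n\ge1$.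

Identify finite subsets of $H$ with increasing tuples, and write $s<t$ if $\max s<\min t$. For $s<t$ in $[H]^n$ let $F(s,t)$ be the least $\xi<\mu$ at which $\varphi(\xi,s)$ and $\varphi(\xi,t)$ have different truth values, and $F(s,t)=\mu$ if there is none. Every $w\in[H]^{2n}$ is $s\cup t$ for a unique such pair, and $F(w)=F(s,t)$ is the value of a term at $w$. By indiscernibility, either $F(w)=\mu$ for all $w$ or $F(w)<\mu$ for all $w$.

In the first case, let $\xi<\mu$ and $s,t\in[H]^n$, and choose $u\in[H]^n$ with $s<u$ and $t<u$. Then $\varphi(\xi,s)$, $\varphi(\xi,u)$, $\varphi(\xi,t)$ have the same truth value, as required.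

We show that the second case is impossible. By indiscernibility, one of the relations $F(w)>F(w')$, $F(w)<F(w')$, $F(w)=F(w')$ holds for all pairs $w<w'$ in $[H]^{2n}$. Fix $w_0<w_1<\cdots$ in $[H]^{2n}$ and put $\xi_k=F(w_k)<\mu$. The relation $>$ would give an infinite decreasing sequence of ordinals. Under the relation $<$, the set $\{\xi_k:k<\omega\}\subseteq\mu$ is infinite. For $k_1<\dots<k_m$ the statement $g(\{\xi_{k_1},\dots,\xi_{k_m}\})=1$ is a fixed formula evaluated at the increasing tuple $w_{k_1}\cup\dots\cup w_{k_m}$, so its truth value depends only on $m$. Then $\{\xi_k:k<\omega\}$ is homogeneous for $g$, contrary to the choice of $g$. There remains equality. Comparing two elements of $[H]^{2n}$ with a third beyond both, we see that $F$ has a constant value $\xi<\mu$. For $s<t<u$ in $[H]^n$ we get $F(s,t)=F(t,u)=F(s,u)=\xi$, so the three truth values of $\varphi(\xi,s)$, $\varphi(\xi,t)$, $\varphi(\xi,u)$ are pairwise different. There are only two truth values.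
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By \eqref{eq:omega}, $\kappa>\omega$, so there is an infinite cardinal $\mu<\kappa$ that bounds $|R|$ and the number of distinguished submodules; this is where both size restrictions enter. Fix a surjection $\nu:\mu\to R$, and list the distinguished submodules as $D_\xi$ $(\xi<\mu)$, with repetitions; if there are none, let $D_\xi=M$. We follow Section~\ref{sec:A} with $M$ in place of $G$.

\emph{Conditions} now have to satisfy (C1), (C2) and
\begin{enumerate}
\item[(C3)] if $r\in R$ and $x,rx\in\operatorname{dom}p$, then $p(rx)=rp(x)$;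
\item[(C4)] if $\xi<\mu$ and $x\in D_\xi\cap\operatorname{dom}p$, then $p(x)\in D_\xi$.
\end{enumerate}
Define $\mathcal P_\alpha$, $\mathcal P_\infty$, $\rho$ from this smaller $\mathcal P_0$ as before. The proof of Lemma~\ref{lem:rank} uses only the recursion. In Lemma~\ref{lem:generic}, the map $E$ is also $R$-linear, by (C3) applied to some $p\in g$ whose domain contains $x$ and $rx$, and $E(D_\xi)\subseteq D_\xi$ by (C4). The proof of Lemma~\ref{lem:reflect} uses the definition of a condition only to know that all finite subsets of $e$ are conditions, so it applies to any $e:A\to A$ with this property.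

\emph{The hull.} Let $\mathfrak A$ be a frame whose constants are $M$ and $R$ with their operations and the scalar multiplication, an injection $\iota:\kappa\to M$, the maps $\nu$ and $\xi\mapsto D_\xi$, and $\mu,\mathcal P_0,\mathcal P_\infty,\rho$. Take $H=\{h_0<h_1<\cdots\}$ from Lemma~\ref{lem:over}, and put
\[
N=\operatorname{Hull}(\mu\cup H),\qquad N_n=\operatorname{Hull}(\mu\cup\{h_0,\dots,h_{n-1}\}),\qquad A=M\cap N,\qquad A_n=M\cap N_n .
\]
For strictly increasing $\delta$, apply Lemma~\ref{lem:extend} to the two families indexed by the disjoint union of $\mu$ and $\omega$ that both send $\xi\in\mu$ to $\xi$ and send $n\in\omega$ to $h_n$ and to $h_{\delta(n)}$, respectively. Its hypothesis is the conclusion of Lemma~\ref{lem:over}. We obtain elementary maps $\delta_*:N\to N$ with $\delta_*(t(\bar\xi,h_{i_1},\dots,h_{i_n}))=t(\bar\xi,h_{\delta(i_1)},\dots,h_{\delta(i_n)})$. As before, $(\delta\delta')_*=\delta_*\delta'_*$ and $(\delta_i)_*$ fixes $N_n$ pointwise for $i\ge n$. So $\sigma_i=(\delta_i)_*\restriction A$ satisfy the hypotheses of Lemma~\ref{lem:idem}, and we obtain an idempotent $e$ of the group $A$.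

Every $r=\nu(\xi)\in R$ and every $D_\xi$ lies in $N_0=\operatorname{Hull}(\mu)$, which all $\delta_*$ fix pointwise. Hence $A$ is a submodule of $M$, $\sigma_i(rx)=r\sigma_i(x)$ for $x\in A$, and $\sigma_i(A\cap D_\xi)\subseteq D_\xi$. For given $x$ and $r$ there is $L$ with $e(x)=e_L(x)$ and $e(rx)=e_L(rx)$, where $e_L$ is a finite signed sum of maps $\sigma_i$. So $e$ is $R$-linear and $e(A\cap D_\xi)\subseteq D_\xi$, and every finite subset of $e$ satisfies (C1)--(C4).

\emph{The decomposition.} The $\vartriangleleft$-least nonzero $a\in M$ lies in $A_0$ and $\iota(h_0)$ lies in $A_1$, so $e(a)=0$ and $b=e(\iota(h_0))=\iota(h_0)-\iota(h_1)\ne0$ satisfies $e(b)=b$. Thus $\{(a,0),(b,b)\}\in\mathcal P_\infty$, and some generic extension contains an $R$-linear idempotent $E$ of $M$ with $E(a)=0$, $E(b)=b$ and $E(D_\xi)\subseteq D_\xi$ for all $\xi$. Put $M'=\ker E$ and $M''=\operatorname{im}E$. These are nonzero submodules with $M=M'\oplus M''$. For $d\in D_\xi$ we have $d=(d-Ed)+Ed$ with $d-Ed\in D_\xi\cap M'$ and $Ed\in D_\xi\cap M''$.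

\emph{Optimality.} Let $R$ be a field of cardinality $\mu'\ge\kappa$, for instance a field of rational functions over $\mathbb Q$ in $\mu'$ variables, and let $M=R$. In every generic extension, a nonzero submodule of $M$ contains $1$ and so equals $M$. Thus $M$ is an absolutely indecomposable module of cardinality $\mu'\ge\kappa$. For the second restriction, let $R=\mathbb Z$ and take the group $M$ of Example~\ref{ex:free} with its $\kappa$ distinguished subgroups; here $|M|=\kappa$. If $M=M'\oplus M''$ splits each distinguished subgroup $D$ as in the theorem, then the projection $E$ onto $M''$ maps $D$ into $D\cap M''\subseteq D$. By the example $E=a_0\cdot\mathrm{id}$, and $a_0^2=a_0$ gives $E\in\{0,\mathrm{id}\}$, so one of $M',M''$ is zero.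
\end{proof}

\begin{thebibliography}{9}

\bibitem{AER}
\emph{Absolute $E$-rings}, \texttt{http://shelah.logic.at:80/files/95652/948.pdf}.

\bibitem{ES}
Eklof and Shelah, \emph{Absolutely rigid systems and absolutely indecomposable groups}, 1999.

\end{thebibliography}
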